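
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title[Signs of Segre--Schwartz--MacPherson classes of skew forms]{Alternating signs in the Schur expansions of\\ Segre--Schwartz--MacPherson classes of skew-symmetric forms}


\begin{abstract}
Let $GL_{N}(\mathbb C)$ act on $\Lambda^2\mathbb C^{N}$, and let $\Sigma^{r}$ be the orbit of skew-symmetric forms of corank $r$. We show that the coefficients of the Schur expansion of the equivariant Segre--Schwartz--MacPherson class of $\Sigma^{r}$ alternate in sign with the degree. For $N=2n$ and $r=2$ this proves a conjecture from \cite{Interp}; in this case we show moreover that every coefficient other than that of $s_\varnothing$ is nonzero. The proof writes the class as a signed sum of push-forwards from Grassmannians, in which the signs of an inclusion--exclusion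 are exactly compensated by the parities of the codimensions of the orbits. The push-forwards are then expanded in Schur $P$-functions, which gives a cancellation-free formula.
\end{abstract}


\section{Introduction}

\subsection{The question}
Let $E=\mathbb C^N$ be the standard representation of $G=GL_N(\mathbb C)$, with Chern roots $x_1,\dots,x_N$, and let $V=\Lambda^2E$. We regard the elements of $V$ as skew-symmetric bilinear forms (on $E^*$). The rank of a form is even, its corank $r$ satisfies $r\equiv N \pmod 2$, and the forms of corank $r$ make up one $G$-orbit $\Sigma^r$. Since $V$ is contractible,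
\[
H^*_G(V)=H^*(BG)=\mathbb Z[c_1,\dots,c_N],\qquad c_i=e_i(x_1,\dots,x_N),
\]
the ring of symmetric polynomials, and $c(V)=\prod_{1\le i<j\le N}(1+x_i+x_j)$.

The Chern--Schwartz--MacPherson class extends the total Chern class of the tangent bundle to singular and to non-closed varieties. We use its equivariant version, due to Ohmoto \cite{Ohmoto}. It assigns a class to every $G$-invariant constructible function on a $G$-variety; it is linear, it is functorial for proper $G$-morphisms, and on the function $1_X$ of a smooth $X$ its value is $c(TX)\cap[X]$. Here the push-forward of a constructible function under $p$ is computed by Euler characteristics of fibers: $(p_*1_X)(v)=\chi(p^{-1}(v))$. On a smooth variety we read the values as cohomology classes, by Poincar\'e duality. The class $c^{SM}(\Sigma^r)\in H_G^{**}(V)$ is the value on $1_{\Sigma^r}$. The \emph{Segre--Schwartz--MacPherson class} is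
\[
s^{SM}(\Sigma^r)=\frac{c^{SM}(\Sigma^r)}{c(V)},
\]
an element of the completed ring of symmetric power series.

Dividing by $c(V)$ turns tangent information into normal information. If $i:X\to V$ is the inclusion of a smooth closed invariant subvariety with normal bundle $N_X$, then $i^*c(V)=c(TX)\,c(N_X)$, hence
\begin{equation}\label{eq:smooth}
\frac{c^{SM}(X)}{c(V)}=\frac{i_*c(TX)}{c(V)}=i_*\!\left(\frac1{c(N_X)}\right).
\end{equation}
For the origin this is $\prod_{i<j}\frac{x_i+x_j}{1+x_i+x_j}$. When $N=2$ it is $c_1-c_1^2+c_1^3-\cdots$. Since powers of $c_1=s_{(1)}$ are nonnegative combinations of Schur polynomials, the Schur coefficients alternate in sign with the degree. In general the degree $d$ part of $1/c(F)$ is $(-1)^d$ times the complete symmetric polynomial $h_d$ in the Chern roots of $F$. So \eqref{eq:smooth} suggests that the coefficient of $s_\lambda$ should have the sign $(-1)^{|\lambda|-\operatorname{codim}X}$.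

An orbit $\Sigma^r$ other than the origin is not closed, and its closure is singular unless it is all of $V$. The classes of these orbits are obtained by inclusion--exclusion over smaller orbits, which brings in signs of its own, and it is no longer clear that anything alternates. The first interesting orbit is $\Sigma^2\subset\Lambda^2\mathbb C^{2n}$, whose closure is the Pfaffian hypersurface of degenerate forms; its class begins with $[\overline{\Sigma^2}]=c_1$. For $2n=6$ (the terms below are derived in Example~\ref{ex:six}),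
\begin{equation}\label{eq:six}
s^{SM}(\Sigma^2)=c_1-c_1^2+c_1^3-c_1^4+c_1^5-c_1^6+(c_1^7+c_1^3c_4-c_1^2c_2c_3+c_1c_3^2-c_1^2c_5)+\cdots .
\end{equation}
Write
\[
s^{SM}(\Sigma^r)=\sum_\lambda\alpha_\lambda s_\lambda(x_1,\dots,x_N),
\]
where $\lambda$ runs over the partitions with at most $N$ parts. It was conjectured in \cite{Interp} that for $\Sigma^2\subset\Lambda^2\mathbb C^{2n}$ one has $\alpha_\lambda\le0$ if $|\lambda|$ is even and $\alpha_\lambda\ge0$ if $|\lambda|$ is odd.

\subsection{Results}
The conjecture is true, with strict signs.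

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $\alpha_\lambda$ be the Schur coefficients of $s^{SM}(\Sigma^2)$ for $\Sigma^2\subset\Lambda^2\mathbb C^{2n}$. Then $\alpha_\varnothing=0$, and $(-1)^{|\lambda|-1}\alpha_\lambda\ge1$ for every nonempty $\lambda$ with at most $2n$ parts.
\end{theorem}

The sign statement holds for all orbits. Throughout we write $N=2n+\varepsilon$ with $n\ge1$ and $\varepsilon\in\{0,1\}$.

\begin{theorem}\label{thm:signs}
Let $0\le k\le n$, and let $\alpha_\lambda$ be the Schur coefficients of $s^{SM}(\Sigma^{2k+\varepsilon})$ for $\Sigma^{2k+\varepsilon}\subset\Lambda^2\mathbb C^{2n+\varepsilon}$. Then $(-1)^{|\lambda|-k}\alpha_\lambda\ge0$ for all $\lambda$ with at most $N$ parts.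
\end{theorem}

The explicit formula uses Schur $P$-functions. For a strict partition $\nu=(\nu_1>\dots>\nu_\ell>0)$, of length $\ell(\nu)=\ell\le N$, let
\begin{equation}\label{eq:P}
P_\nu(x_1,\dots,x_N)=\sum_{w\in S_N/S_{N-\ell}}w\Big(x_1^{\nu_1}\cdots x_\ell^{\nu_\ell}\prod_{i\le\ell,\ i<l\le N}\frac{x_i+x_l}{x_i-x_l}\Big)
\end{equation}
be the Schur $P$-polynomial, i.e.\ the Hall--Littlewood $P$-polynomial at $t=-1$ \cite[III.2, III.8]{Mac}; here $S_{N-\ell}$ permutes the last $N-\ell$ variables. For $\ell(\nu)>N$ put $P_\nu(x_1,\dots,x_N)=0$. These polynomials are the specializations to $N$ variables of one symmetric function $P_\nu$. Put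
\[
\gamma_{p,q}=\frac{p-q}{p+q}\binom{p+q}{p}\quad\text{for }(p,q)\ne(0,0),\qquad \gamma_{0,0}=0,
\]
and let $G_\nu=\operatorname{Pf}(\gamma_{\nu_a,\nu_b})$, where $a,b$ run from $1$ to $\ell$ if $\ell$ is even, and from $1$ to $\ell+1$ with $\nu_{\ell+1}=0$ if $\ell$ is odd; $G_\varnothing=1$.

\begin{theorem}\label{thm:formula}
Each $G_\nu$ is a positive integer, and
\[
s^{SM}(\Sigma^{2k})=\sum_{\ell(\nu)\le N}(-1)^{|\nu|-k}\binom{\lceil\ell(\nu)/2\rceil}{k}G_\nu\,P_\nu(x_1,\dots,x_N)\qquad(N=2n),
\]
\[
s^{SM}(\Sigma^{2k+1})=\sum_{\ell(\nu)\le N,\ \ell(\nu)\ \mathrm{even}}(-1)^{|\nu|-k}\binom{\ell(\nu)/2}{k}G_\nu\,P_\nu(x_1,\dots,x_N)\qquad(N=2n+1),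
\]
where $0\le k\le n$ and $\nu$ runs over strict partitions. In particular $\alpha_\lambda$ depends only on $\lambda$, $k$ and the parity of $N$.
\end{theorem}

Let $\delta_m=(m-1,\dots,1,0)$ be the staircase ($\delta_0=\varnothing$).

\begin{theorem}\label{thm:support}
Let $N=2n$, let $0\le k\le n$, and let $\lambda$ have at most $N$ parts. The coefficient $\alpha_\lambda$ of $s^{SM}(\Sigma^{2k})$ satisfies $(-1)^{|\lambda|-k}\alpha_\lambda\ge1$ if $\lambda\supseteq\delta_{2k}$, and $\alpha_\lambda=0$ otherwise.
\end{theorem}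

Since $\delta_2=(1)$, Theorem~\ref{thm:main} is the case $k=1$ of Theorem~\ref{thm:support}. The conjecture itself needs only Theorem~\ref{thm:signs}, which is proved in Sections~\ref{sec:setup}--\ref{sec:signs} without $P$-functions. Section~\ref{sec:four} carries out the argument by hand for $N=4$, except for the Schur positivity that it uses at the end; the later sections do not depend on it. Theorems~\ref{thm:formula} and~\ref{thm:support} are proved in Sections~\ref{sec:formula} and~\ref{sec:support}.

\section{Orbits, resolutions and a modified push-forward}\label{sec:setup}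

From now on cohomology has coefficients in $\mathbb Q$. The degree of a class means its degree as a polynomial in Chern roots, i.e.\ half its cohomological degree; so each $x_i$ has degree $1$. For a bundle or representation $F$ with Chern roots $f_i$ we write $c(F)=\prod(1+f_i)$ and $e(F)=\prod f_i$.

For $\omega\in\Lambda^2E$ let $A_\omega\subset E$ be its \emph{support}, the smallest subspace with $\omega\in\Lambda^2A_\omega$; then $\operatorname{rank}\omega=\dim A_\omega$. Put
\[
r_j=2j+\varepsilon,\qquad \Omega_j=\Sigma^{r_j},\qquad S_j=s^{SM}(\Omega_j)\qquad(0\le j\le n).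
\]
The codimension of $\Omega_j$ is $d_j=\binom{r_j}2$ (the normal space is computed in Section~\ref{sec:interpolation}). It equals $j(2j-1)$ for $\varepsilon=0$ and $j(2j+1)$ for $\varepsilon=1$, so
\begin{equation}\label{eq:parity}
d_j\equiv j\pmod 2 .
\end{equation}
This parity is what makes the signs work.

Let $r\equiv N\pmod 2$, $0\le r\le N$, and let $\mathrm{Gr}=\mathrm{Gr}_{N-r}(E)$ with tautological sequence $0\to A\to E\to B\to 0$, $\operatorname{rk}B=r$, and tangent bundle $A^*\otimes B$. We write $\int$ for the equivariant integral over $\mathrm{Gr}$, with values in $H^*(BG)$; it is applied degree by degree to power series. By localization at the coordinate subspaces,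
\begin{equation}\label{eq:loc}
\int f(A;B)=\sum_{I\subset\{1,\dots,N\},\ |I|=r}\frac{f(x_{I^c};x_I)}{\prod_{i\in I,\,l\notin I}(x_i-x_l)},
\end{equation}
where $x_I$ are the Chern roots of $B$ and $x_{I^c}$ those of $A$ at the fixed point labeled by $I$. The bundle $V/\Lambda^2A$ is an extension of $\Lambda^2B$ by $A\otimes B$, hence
\begin{equation}\label{eq:split}
e(V/\Lambda^2A)=e(A\otimes B)\,e(\Lambda^2B),\qquad c(V)=c(\Lambda^2A)\,c(A\otimes B)\,c(\Lambda^2B).
\end{equation}
The closure of the orbit of corank $r$ is resolved by $\tilde\Sigma=\{(A,\omega):\omega\in\Lambda^2A\}\subset\mathrm{Gr}\times V$, and this computes a combination of the classes we want. Put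
\[
C_r=\int c(\Lambda^2A)\,c(A^*\otimes B)\,e(A\otimes B)\,e(\Lambda^2B).
\]

\begin{lemma}\label{lem:resolution}
For $0\le k\le n$ we have $C_{r_k}=\sum_{j}\binom{r_j}{r_k}c^{SM}(\Omega_j)$.
\end{lemma}

\begin{proof}
Put $r=r_k$. The variety $\tilde\Sigma$ is the total space of $\Lambda^2A$, so it is smooth with $c(T\tilde\Sigma)=c(\Lambda^2A)\,c(A^*\otimes B)$, and the projection $p:\tilde\Sigma\to V$ is proper. The fiber over a form $\omega$ of corank $s$ is $\{A\supseteq A_\omega\}\cong\mathrm{Gr}_{s-r}(E/A_\omega)$ with $\dim E/A_\omega=s$; its Euler characteristic is $\binom sr$. So $p_*1_{\tilde\Sigma}=\sum_j\binom{r_j}r1_{\Omega_j}$. The section $\omega\bmod\Lambda^2A$ of the pull-back of $V/\Lambda^2A$ to $\mathrm{Gr}\times V$ is linear and surjective in $\omega$, hence transverse to zero, and its zero locus is $\tilde\Sigma$; so $[\tilde\Sigma]=e(V/\Lambda^2A)$. Functoriality for $p$, together with \eqref{eq:split}, gives the claim.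
\end{proof}

The matrix $\big(\binom{r_j}{r_k}\big)_{k,j}$ is unitriangular. So every $c^{SM}(\Omega_j)$ is a linear combination of the $C_{r_k}$; in particular it is a polynomial.

This determines the classes but not their signs. By \eqref{eq:split},
\[
\frac{C_r}{c(V)}=\int\frac{c(A^*\otimes B)}{c(A\otimes B)}\cdot\frac{e(A\otimes B)\,e(\Lambda^2B)}{c(\Lambda^2B)} .
\]
The second factor has the shape of \eqref{eq:smooth}, an Euler class divided by a total Chern class, so we expect it to alternate. The first factor has no evident sign. We remove it by replacing $A^*$ by $A$, and put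
\begin{equation}\label{eq:DM}
D_r=\int c(\Lambda^2A)\,c(A\otimes B)\,e(A\otimes B)\,e(\Lambda^2B),\qquad
M_r=\frac{D_r}{c(V)}=\int\frac{e(A\otimes B)\,e(\Lambda^2B)}{c(\Lambda^2B)} .
\end{equation}
Both $C_r$ and $D_r$ are symmetric polynomials in $x$, while $M_r$ is a symmetric power series. There is no geometric reason in sight for $D_r$ to be a combination of the classes $c^{SM}(\Omega_j)$. That it is one, with coefficients simpler than those in Lemma~\ref{lem:resolution}, is the main point, and it can be seen already for $N=4$.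

\section{The case of $\Lambda^2\mathbb C^4$}\label{sec:four}

Let $N=4$. The orbits are $\Omega_0$ (rank $4$, open), $\Omega_1=\Sigma^2$ (rank $2$, codimension $1$) and $\Omega_2=\{0\}$ (codimension $6$), and $c^{SM}(\Omega_2)=e(V)=\prod_{i<j}(x_i+x_j)$. With $\mathrm{Gr}=\mathrm{Gr}_2(E)$, Lemma~\ref{lem:resolution} says
\[
C_2=c^{SM}(\Omega_1)+6\,c^{SM}(\Omega_2),
\]
where $6=\chi(\mathrm{Gr}_2(\mathbb C^4))$. We claim that
\begin{equation}\label{eq:D2}
D_2=c^{SM}(\Omega_1)+2\,c^{SM}(\Omega_2),
\end{equation}
in other words that $\kappa:=D_2-C_2+4e(V)$ vanishes. We restrict $\kappa$ to the three orbits.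

\emph{On $\Omega_0$.} The stabilizer of a form of rank $4$ is $Sp_4$, so restriction is the substitution $x=(y_1,-y_1,y_2,-y_2)$. In \eqref{eq:loc} the product $e(A\otimes B)e(\Lambda^2B)$ at $I$ is the product of all $x_a+x_b$ over pairs $\{a,b\}$ meeting $I$. Every $I\ne\varnothing$ meets one of the pairs $\{y_i,-y_i\}$, so every summand of $C_2$ and $D_2$ vanishes. So does $e(V)$.

\emph{On $\Omega_1$.} Now $x=(y,-y,z_1,z_2)$. Again $e(V)$ vanishes, and only the summand in which $B$ has roots $z_1,z_2$ and $A$ has roots $\pm y$ survives. For it the roots of $A^*\otimes B$ and $A\otimes B$ coincide and $c(\Lambda^2A)=1$, so $C_2$ and $D_2$ restrict to the same class $(z_1+z_2)\prod_{a}(1+y+z_a)(1-y+z_a)$. Hence $\kappa$ restricts to $0$.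

\emph{Near the origin.} Since $\kappa|_{\Omega_0}=0$, on $V\setminus\{0\}$ the class $\kappa$ is the push-forward of a class $h'$ on $\Omega_1$. Restricting to $\Omega_1$ gives $(z_1+z_2)h'=0$, because the normal bundle of $\Omega_1$ has Euler class $z_1+z_2$; so $h'=0$ and $\kappa|_{V\setminus\{0\}}=0$. Therefore $\kappa=e(V)h$ for some polynomial $h$. By \eqref{eq:loc}, $C_2$ and $D_2$ have degree at most $1+4+4+1-4=6$. Their parts of degree $6$ are
\[
C_2:\ \sum_Ie(V)=6\,e(V),\qquad D_2:\ e(V)\sum_{|I|=2}\ \prod_{i\in I,\,l\notin I}\frac{x_i+x_l}{x_i-x_l}=2\,e(V).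
\]
For the last equality, the sum over $I$ times the Vandermonde product is an antisymmetric polynomial, so the sum is a symmetric polynomial of degree $0$, a constant. Letting $x_1\gg x_2\gg x_3\gg x_4$, each factor tends to $1$ if $i<l$ and to $-1$ if $i>l$. The sets $I=12,13,14,23,24,34$ contribute $+,-,+,+,-,+$, whose sum is $2$. So the degree $6$ part of $\kappa$ is $(2-6+4)e(V)=0$. Thus $\kappa$ has degree less than $6=\deg e(V)$, and $h=0$. This proves \eqref{eq:D2}.

Dividing \eqref{eq:D2} by $c(V)$, we obtain
\[
S_1=M_2-2M_4,\qquad M_2=\int\frac{e(A\otimes B)\,c_1(B)}{1+c_1(B)},\qquad M_4=\frac{e(V)}{c(V)} .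
\]
For $m\ge1$ the degree $m$ part of $M_2$ is $(-1)^{m-1}\int e(A\otimes B)\,c_1(B)^{m}$, and that of $M_4$ is $(-1)^{m-6}e(V)h_{m-6}$, where $h_d$ is the complete symmetric polynomial in the roots $x_i+x_j$ of $V$ (zero for $d<0$). We shall see in Section~\ref{sec:signs} that $\int e(A\otimes B)c_1(B)^m$ and $e(V)h_d$ are Schur positive. Granting this, the nonzero Schur coefficients of both $M_2$ and $-2M_4$ have sign $(-1)^{m-1}$ in degree $m$: the minus sign from inverting \eqref{eq:D2} is compensated by the even codimension of the origin.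

The general proof has three ingredients: a uniqueness lemma (a class whose restrictions have small degree vanishes), the computation of the constants replacing $6$ and $2$, and Schur positivity.

\section{Interpolation on the orbits}\label{sec:interpolation}

\subsection{A uniqueness lemma}
Fix $\omega\in\Omega_j$, put $Y=A_\omega$ and choose a complement $Z$, so that $E=Y\oplus Z$ and $\dim Z=r_j$. An element of $G$ fixing $\omega$ preserves $Y$ and acts on it by an element of $Sp(Y)$; its action on $E/Y$ is arbitrary. So the stabilizer of $\omega$ is $(Sp(Y)\times GL(Z))\ltimes\operatorname{Hom}(Z,Y)$, and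
\[
H^*_G(\Omega_j)=H^*\big(B(Sp(Y)\times GL(Z))\big)\subset\mathbb Q[y,z],\qquad y=(y_1,\dots,y_{n-j}),\quad z=(z_1,\dots,z_{r_j}),
\]
by restriction to a maximal torus. The restriction $\kappa\mapsto\kappa|_j$ from $H_G^*(V)$ is the substitution $x=(y,-y,z)$. The tangent space is $T_\omega\Omega_j=\mathfrak{gl}(E)\cdot\omega=Y\wedge E$: if $\omega=\sum_ie_i\wedge f_i$ with $(e_i,f_i)$ a basis of $Y$, the vectors $Xe_i$, $Xf_i$ in $X\cdot\omega=\sum_i(Xe_i\wedge f_i+e_i\wedge Xf_i)$ are arbitrary. The normal space is $\Lambda^2(E/Y)\cong\Lambda^2Z$. Hence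
\[
t_j:=c(T\Omega_j)=c(\Lambda^2Y)\,c(Y\otimes Z),\qquad e_j:=e(N_{\Omega_j})=\prod_{a<b}(z_a+z_b),\qquad \deg e_j=d_j .
\]

\begin{lemma}\label{lem:unique}
Let $\kappa\in\mathbb Q[x]^{S_N}=H^*_G(V)$. Suppose that for every $j$ we have $\kappa|_j=t_jg_j$ with $g_j\in\mathbb Q[y,z]$ of degree less than $d_j$ (meaning $g_j=0$ if $d_j=0$). Then $\kappa=0$.
\end{lemma}

\begin{proof}
The set $U_j=\bigcup_{i\le j}\Omega_i$ is open in $V$, and $\Omega_j$ is closed and smooth in $U_j$. Put $U_{-1}=\varnothing$. We show $\kappa|_{U_j}=0$ by induction on $j$; the case $j=n$, where $U_n=V$, is the claim. Suppose $\kappa|_{U_{j-1}}=0$. Let $\iota:\Omega_j\to U_j$ be the inclusion. By the exact Gysin sequence (written in cohomological degrees)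
\[
H^{*-2d_j}_G(\Omega_j)\xrightarrow{\ \iota_*\ }H^*_G(U_j)\longrightarrow H^*_G(U_{j-1})
\]
we have $\kappa|_{U_j}=\iota_*h$ for some $h\in H^*_G(\Omega_j)$. Restricting to $\Omega_j$ gives $t_jg_j=e_jh$ in $\mathbb Q[y,z]$. The factors $z_a+z_b$ of $e_j$ are pairwise non-proportional linear forms. None of them divides $t_j$, because $t_j$ has constant term $1$. Hence $e_j$ divides $g_j$, and the degree bound $\deg g_j<d_j=\deg e_j$ forces $g_j=0$. Then $e_jh=0$, so $h=0$ and $\kappa|_{U_j}=0$.
\end{proof}

The degree bound cannot be relaxed: $\kappa=e(V)$ restricts to $0$ on all orbits except the origin, and there to $e_n$, of degree exactly $d_n$.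

\subsection{The constants}
The next lemma computes the numbers that replace the Euler characteristics $\binom{r_j}{r_k}$.

\begin{lemma}\label{lem:L}
For $0\le r\le m$ the sum
\[
L_{m,r}(z)=\sum_{I\subset\{1,\dots,m\},\ |I|=r}\ \prod_{i\in I,\ l\notin I}\frac{z_i+z_l}{z_i-z_l}
\]
is a constant. If $(m,r)=(2j+\varepsilon,2k+\varepsilon)$ with $\varepsilon\in\{0,1\}$, it equals $\binom jk$.
\end{lemma}

\begin{proof}
The sum is symmetric, and its product with $\prod_{i<l}(z_i-z_l)$ is an antisymmetric polynomial, hence divisible by $\prod_{i<l}(z_i-z_l)$. So $L_{m,r}$ is a polynomial of degree $0$, a constant. Letting $z_1\gg z_2\gg\cdots\gg z_m$ we get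
\[
L_{m,r}=\sum_I(-1)^{\operatorname{inv}(I)},\qquad\operatorname{inv}(I)=\#\{(i,l):i\in I,\ l\notin I,\ i>l\}.
\]
Pair the positions as $\{1,2\},\{3,4\},\dots$; if $\varepsilon=1$ the last position $m$ stays single. If some pair meets $I$ in exactly one element, swap the two positions of the first such pair. This is an involution on such sets $I$, and since the two positions are adjacent, it changes $\operatorname{inv}(I)$ by $\pm1$; so these sets cancel. The remaining $I$ are unions of pairs, together with the position $m$ if $\varepsilon=1$ (since $|I|=r$ is then odd). There are $\binom jk$ of them. Inversions between two pairs come in fours, and if $\varepsilon=1$ the position $m$ contributes $m-r$ inversions, an even number. So all signs are $+$.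
\end{proof}

The congruence of $m$ and $r$ modulo $2$ matters: $L_{2,1}=0$. It holds here because coranks have the parity of $N$.

\subsection{Restrictions of the push-forwards}

\begin{lemma}\label{lem:restrict}
We have $C_{r_k}|_j=t_jg$ and $D_{r_k}|_j=t_jg'$ with $g,g'\in\mathbb Q[z]$ of degree at most $d_j$. The parts of degree $d_j$ of $g$ and $g'$ are $\binom{r_j}{r_k}e_j$ and $\binom jke_j$ respectively.
\end{lemma}

\begin{proof}
Put $r=r_k$ and substitute $x=(y,-y,z)$ in \eqref{eq:loc}; the denominators stay nonzero. The product $e(A\otimes B)e(\Lambda^2B)$ is the product of $x_a+x_b$ over all pairs $\{a,b\}$ meeting $I$. If $I$ contains the index of $y_i$ or of $-y_i$, then the factor $y_i+(-y_i)=0$ occurs. So only subsets $I$ of the indices of $Z$ contribute. For such $I$ write $B$ for the roots $z_I$ and $Z'$ for the roots $z_{I^c}$ with $I^c$ taken within $Z$. Then $A=Y+Z'$, and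
\[
c(\Lambda^2A)=c(\Lambda^2Y)\,c(Y\otimes Z')\,c(\Lambda^2Z'),\qquad e(A\otimes B)=e(Y\otimes B)\,e(Z'\otimes B).
\]
The roots of $Y$ are symmetric under $y\mapsto-y$, so $c(Y^*\otimes B)=c(Y\otimes B)$ and $e(Y^*\otimes B)=e(Y\otimes B)\ne0$. The denominator in \eqref{eq:loc} is $e(A^*\otimes B)=e(Y^*\otimes B)\,e(Z'^*\otimes B)$, and its first factor cancels $e(Y\otimes B)$. Finally $c(\Lambda^2Y)\,c(Y\otimes Z')\,c(Y\otimes B)=c(\Lambda^2Y)\,c(Y\otimes Z)=t_j$. Therefore $D_r|_j=t_jg'$ and $C_r|_j=t_jg$ with
\[
g'=\sum_I\frac{c(\Lambda^2Z')\,c(Z'\otimes B)\,e(Z'\otimes B)\,e(\Lambda^2B)}{e(Z'^*\otimes B)},\qquad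
g=\sum_I\frac{c(\Lambda^2Z')\,c(Z'^*\otimes B)\,e(Z'\otimes B)\,e(\Lambda^2B)}{e(Z'^*\otimes B)} .
\]
As in Lemma~\ref{lem:L}, these sums are symmetric polynomials in $z$. The homogeneous parts of each summand have degree at most $\binom{r_j-r}2+r(r_j-r)+r(r_j-r)+\binom r2-r(r_j-r)=\binom{r_j}2=d_j$. In degree $d_j$ every total Chern class is replaced by the Euler class. Since $e(\Lambda^2Z')\,e(Z'\otimes B)\,e(\Lambda^2B)=e_j$, this gives $e_j\sum_I1=\binom{r_j}re_j$ for $g$, and $e_j\,L_{r_j,r}(z)=\binom jke_j$ for $g'$ by Lemma~\ref{lem:L}. If $r>r_j$, the sums are empty and both binomial coefficients vanish.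
\end{proof}

\begin{proposition}\label{prop:inversion}
For $0\le k\le n$,
\[
M_{r_k}=\sum_{j=k}^n\binom jkS_j,\qquad\text{and hence}\qquad S_k=\sum_{j=k}^n(-1)^{j-k}\binom jkM_{r_j}.
\]
\end{proposition}

\begin{proof}
Let $R$ be the matrix with entries $R_{kj}=\binom{r_j}{r_k}$. By Lemma~\ref{lem:resolution}, $c^{SM}(\Omega_i)=\sum_k(R^{-1})_{ik}C_{r_k}$. By Lemma~\ref{lem:restrict}, $c^{SM}(\Omega_i)|_j$ is $t_j$ times a polynomial of degree at most $d_j$ whose part of degree $d_j$ is $\sum_k(R^{-1})_{ik}R_{kj}e_j=\delta_{ij}e_j$. Now let $\kappa=D_{r_k}-\sum_i\binom ikc^{SM}(\Omega_i)$. Its restriction to $\Omega_j$ is $t_j$ times a polynomial of degree at most $d_j$ whose part of degree $d_j$ is $\binom jke_j-\binom jke_j=0$. So $\kappa$ satisfies the hypothesis of Lemma~\ref{lem:unique}, and $\kappa=0$. Dividing by $c(V)$ gives the first formula; the second is binomial inversion.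
\end{proof}

\section{Schur positivity and the proof of Theorem \ref{thm:signs}}\label{sec:signs}

It remains to find the signs of the Schur coefficients of $M_r$. The idea is to evaluate $M_r$ on universal quotient bundles, where Schur polynomials become Schubert classes and each homogeneous part of $M_r$ becomes, up to sign, the push-forward of a product of effective classes.

We recall the tools. Let $X=H/P$ be a projective homogeneous variety of $H=GL_m(\mathbb C)$. Call a class in $H^*(X)$ \emph{effective} if it is a nonnegative combination of classes of closed subvarieties; the zero class is allowed.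

\begin{itemize}
\item[(K1)] By Kleiman's transversality theorem, closed subvarieties $Z_1$ and $hZ_2$, for $h\in H$ general, meet in a generically reduced subscheme of the expected codimension (possibly empty), and $[Z_1][Z_2]=[Z_1\cap hZ_2]$. So products of effective classes are effective. Pairing with the dual Schubert basis shows that effective classes are exactly the nonnegative combinations of Schubert classes.
\item[(K2)] Let $F$ be a globally generated bundle on $X$. A surjection from a trivial bundle of rank $M$ onto $F$ defines a map $\varphi$ to a Grassmannian with $F=\varphi^*Q$, $Q$ the universal quotient. The class $s_\mu(Q)$, the Schur polynomial in the Chern roots of $Q$, is zero or the class of a Schubert variety $\Gamma$. By Kleiman's theorem, for $h\in GL_M(\mathbb C)$ general, $\varphi^{-1}(h\Gamma)$ is generically reduced of the expected codimension or empty, and it represents $\varphi^*[\Gamma]=s_\mu(F)$. So $s_\mu(F)$ is effective. In particular $c_d(F)=s_{(1^d)}(F)$ is effective, and so is $(-1)^d[1/c(F)]_d=h_d(F)=s_{(d)}(F)$,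 where $[\;]_d$ denotes the part of degree $d$.
\item[(K3)] The push-forward of $[Z]$ under a proper map $\pi$ is $0$ or a positive multiple of $[\pi(Z)]$. So push-forwards of effective classes are effective.
\end{itemize}

\begin{proposition}\label{prop:positive}
Let $r\equiv N\pmod 2$, $0\le r\le N$.
\begin{enumerate}
\item For every $\mu$ with at most $r$ parts, $\int e(A\otimes B)\,e(\Lambda^2B)\,s_\mu(B)$ is a nonnegative combination of Schur polynomials in $x_1,\dots,x_N$.
\item If $m_\lambda$ is the coefficient of $s_\lambda$ in $M_r$, then $(-1)^{|\lambda|-\binom r2}m_\lambda\ge0$.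
\end{enumerate}
\end{proposition}

\begin{proof}
Fix $p\ge1$. Let $X$ be the Grassmannian of rank-$N$ quotients of $\mathbb C^{N+p}$, and now let $E$ be its universal quotient bundle. The classes $s_\lambda(E)$, where $\lambda$ has at most $N$ parts and $\lambda_1\le p$, are the Schubert classes of $X$ and form a basis of $H^*(X)$; those with $\lambda_1>p$ vanish. The classes in the proposition are characteristic classes of $E$, so they can be evaluated on this bundle, and the coefficient of $s_\lambda$ with $\lambda_1\le p$ is read off from the Schubert expansion on $X$. As $p$ is arbitrary, it is enough to show that the homogeneous parts of the classes evaluated on $X$ are effective, up to the stated sign.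

On $X$ they are push-forwards along $\pi:Fl=\mathrm{Gr}_{N-r}(E)\to X$. A point of $Fl$ is a chain of quotients $\mathbb C^{N+p}\to E\to B$ of ranks $N$ and $r$, so $Fl$ is a two-step flag variety (just $X$ if $r=0$ or $r=N$), homogeneous under $GL_{N+p}$. On $Fl$ the bundles $B$, $\Lambda^2B$ and $\Lambda^2E/\Lambda^2A$ are quotients of the trivial bundles $\mathbb C^{N+p}$ and $\Lambda^2\mathbb C^{N+p}$, hence globally generated. By (K2) the classes
\[
e(A\otimes B)\,e(\Lambda^2B)=e(\Lambda^2E/\Lambda^2A),\qquad s_\mu(B),\qquad(-1)^d[1/c(\Lambda^2B)]_d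
\]
are effective. By (K1) and (K3) so are $\pi_*\big(e(\Lambda^2E/\Lambda^2A)\,s_\mu(B)\big)$, which proves (1), and
\[
(-1)^d\,\pi_*\big(e(\Lambda^2E/\Lambda^2A)\,[1/c(\Lambda^2B)]_d\big).
\]
The degree $r(N-r)$ of $e(A\otimes B)$ is the fiber dimension of $\pi$, by which $\pi_*$ lowers degrees. So the latter class is $(-1)^d$ times the part of $M_r$ of degree $d+\binom r2$. This proves (2).
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:signs}]
Let $m^{(j)}_\lambda$ be the coefficient of $s_\lambda$ in $M_{r_j}$. By \eqref{eq:parity} and Proposition~\ref{prop:positive}(2), $(-1)^{|\lambda|-j}m_\lambda^{(j)}\ge0$. By Proposition~\ref{prop:inversion},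
\[
(-1)^{|\lambda|-k}\alpha_\lambda=\sum_{j\ge k}(-1)^{|\lambda|-k}(-1)^{j-k}\binom jkm^{(j)}_\lambda=\sum_{j\ge k}\binom jk(-1)^{|\lambda|-j}m^{(j)}_\lambda\ \ge\ 0 .\qedhere
\]
\end{proof}

For $\varepsilon=0$ and $k=1$ this is the conjecture.

\section{The formula in Schur $P$-functions}\label{sec:formula}

To make the signs explicit, we expand $1/c(\Lambda^2B)$ in Schur polynomials of $B$ and push forward. Let
\[
F_r(b)=\prod_{1\le i<j\le r}\frac1{1-b_i-b_j}=\sum_\mu d^{(r)}_\mu s_\mu(b_1,\dots,b_r),\qquad\text{so}\qquad\frac1{c(\Lambda^2B)}=\sum_\mu(-1)^{|\mu|}d^{(r)}_\mu s_\mu(B).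
\]
The $d_\mu^{(r)}$ are integers, since $F_r$ has integer coefficients.

\begin{lemma}\label{lem:push}
Let $r\equiv N\pmod2$, $0\le r\le N$, let $\mu$ have at most $r$ parts, and put $\nu=\mu+\delta_r$. Then
\[
\int e(A\otimes B)\,e(\Lambda^2B)\,s_\mu(B)=P_\nu(x_1,\dots,x_N).
\]
\end{lemma}

\begin{proof}
Write $s_\mu(b)=\sum_{w\in S_r}w\big(b^{\mu+\delta_r}/\prod_{i<j}(b_i-b_j)\big)$ and insert this in \eqref{eq:loc}. A subset $I$ of size $r$ together with an ordering of $I$ is a coset in $S_N/S_{N-r}$, and the integral becomes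
\[
\sum_{w\in S_N/S_{N-r}}w\Big(x_1^{\nu_1}\cdots x_r^{\nu_r}\prod_{i\le r,\ i<l\le N}\frac{x_i+x_l}{x_i-x_l}\Big).
\]
Here $\nu_1>\dots>\nu_r\ge0$. If $r=0$ or $\nu_r>0$, then $\ell(\nu)=r$ and this is the definition \eqref{eq:P}. If $r\ge 1$ and $\nu_r=0$, then $\ell(\nu)=r-1$. In this case sum first over $S_{N-r+1}/S_{N-r}$, i.e.\ over the choice of the $r$-th variable among the $N-r+1$ variables not already used. Only the factors with $i=r$ are affected, since $\nu_r=0$ and the product of the factors with $i<r$ is symmetric in those variables. The sum of the products of these factors is $L_{N-r+1,1}$, which is $1$ by Lemma~\ref{lem:L} because $N-r+1$ is odd. What remains is \eqref{eq:P} with $\ell=r-1$.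
\end{proof}

Consequently
\begin{equation}\label{eq:MP}
M_r=\sum_{\nu_1>\dots>\nu_r\ge0}(-1)^{|\nu|-\binom r2}\,d^{(r)}_{\nu-\delta_r}\,P_\nu(x_1,\dots,x_N).
\end{equation}
Write $P_\nu=\sum_\lambda g_{\nu\lambda}s_\lambda$ in the ring of symmetric functions.

\begin{corollary}\label{cor:g}
$g_{\nu\lambda}\ge0$ for all strict $\nu$ and all $\lambda$.
\end{corollary}

\begin{proof}
Choose $N\ge2$ even with $N\ge\ell(\nu)$ and $N\ge\ell(\lambda)$, and $r\in\{\ell(\nu),\ell(\nu)+1\}$ even. Then $r\le N$, and $\nu=\mu+\delta_r$ for a partition $\mu$. Combine Lemma~\ref{lem:push} with Proposition~\ref{prop:positive}(1).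
\end{proof}

Next we evaluate the numbers $d_\mu^{(r)}$. Recall that the Pfaffian of a skew-symmetric matrix of even size is a signed sum over perfect matchings of its index set, each contributing the product of the matched entries. Schur's identity \cite[III.8]{Mac} says that, for $r$ even,
\begin{equation}\label{eq:schur}
\operatorname{Pf}\Big(\frac{u_i-u_j}{u_i+u_j}\Big)_{1\le i,j\le r}=\prod_{1\le i<j\le r}\frac{u_i-u_j}{u_i+u_j}.
\end{equation}

\begin{lemma}\label{lem:pf}
Let $\nu_1>\dots>\nu_r\ge0$.
\begin{enumerate}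
\item If $r$ is even, then $d^{(r)}_{\nu-\delta_r}=G_\nu$.
\item If $r$ is odd, then $d^{(r)}_{\nu-\delta_r}=0$ when $\nu_r>0$, and $d^{(r)}_{\nu-\delta_r}=G_\nu$ when $\nu_r=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $\prod_{i<j}(b_i-b_j)\,s_\mu(b)=\det\big(b_i^{(\mu+\delta_r)_j}\big)$, the number $d^{(r)}_{\nu-\delta_r}$ is the coefficient of $b^\nu=b_1^{\nu_1}\cdots b_r^{\nu_r}$ in
\[
\prod_{i<j}(b_i-b_j)\cdot F_r(b)=\prod_{i<j}\beta_{ij},\qquad\beta_{ij}=\frac{b_i-b_j}{1-b_i-b_j}.
\]
Put $u_i=\frac12-b_i$; then $\frac{u_i-u_j}{u_i+u_j}=-\beta_{ij}$. The coefficient of $x^py^q$ in $\frac{x-y}{1-x-y}$ is, for $(p,q)\ne(0,0)$,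
\[
\binom{p+q-1}{p-1}-\binom{p+q-1}p=\binom{p+q}p\Big(\frac p{p+q}-\frac q{p+q}\Big)=\gamma_{p,q},
\]
and it is $0=\gamma_{0,0}$ for $p=q=0$.

\emph{$r$ even.} In \eqref{eq:schur} the sign changes on the two sides are $(-1)^{r/2}$ and $(-1)^{\binom r2}$, and these agree since $\binom r2=\frac r2(r-1)\equiv\frac r2\pmod 2$. So $\prod_{i<j}\beta_{ij}=\operatorname{Pf}(\beta_{ij})$. In the Pfaffian each variable occurs in exactly one factor of each matching, so the coefficient of $b^\nu$ is $\operatorname{Pf}(\gamma_{\nu_a,\nu_b})_{a,b\le r}$. Here $\ell(\nu)$ is $r$ or $r-1$, and in both cases this is $G_\nu$.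

\emph{$r$ odd.} Apply \eqref{eq:schur} to $r+1$ variables and let $u_{r+1}\to\infty$. The last column of the matrix becomes $-1$ (above the diagonal), and the right side acquires the factor $(-1)^r=-1$. Multiplying the last row and column by $-1$ changes the sign of the Pfaffian. Hence the Pfaffian of $\big(\frac{u_i-u_j}{u_i+u_j}\big)_{i,j\le r}$ bordered by a last column of $+1$'s equals $\prod_{i<j\le r}\frac{u_i-u_j}{u_i+u_j}$. Each matching uses $\frac{r-1}2$ entries that are not in the border, and $\binom r2=r\,\frac{r-1}2\equiv\frac{r-1}2\pmod2$. So, as before, $\prod_{i<j}\beta_{ij}$ is the Pfaffian of $(\beta_{ij})$ bordered by a last column of $1$'s. In the coefficient of $b^\nu$ the border entry in row $a$ becomes $1$ if $\nu_a=0$ and $0$ otherwise. If $\nu_r>0$ the border vanishes and so does the Pfaffian. If $\nu_r=0$ only the border entry in row $r$ survives; it matches the adjacent indices $r$ and $r+1$, and leaves $\operatorname{Pf}(\gamma_{\nu_a,\nu_b})_{a,b\le r-1}$. This is $G_\nu$, as $\ell(\nu)=r-1$ is even.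
\end{proof}

The sign of a Pfaffian is not visible from its entries; for instance $G_{(3,2,1)}=\gamma_{3,2}\gamma_{1,0}-\gamma_{3,1}\gamma_{2,0}+\gamma_{3,0}\gamma_{2,1}=2-2+1$. We obtain positivity by realizing $G_\nu$ as a degree.

\begin{lemma}\label{lem:Gpos}
$G_\nu$ is a positive integer for every strict partition $\nu$.
\end{lemma}

\begin{proof}
Let $r\in\{\ell(\nu),\ell(\nu)+1\}$ be even. If $r=0$, then $G_\nu=1$. Let $r\ge2$ and $\mu=\nu-\delta_r$. By Lemma~\ref{lem:pf}(1), $G_\nu=d_\mu^{(r)}$, an integer. Let $p\ge\mu_1$, let $Q$ be the universal quotient on the Grassmannian of rank-$r$ quotients of $W=\mathbb C^{r+p}$, and let $Z$ be a Schubert variety dual to $s_\mu(Q)$: $\dim Z=|\mu|$, and $\int_Zs_\lambda(Q)=\delta_{\lambda\mu}$ for $|\lambda|=|\mu|$. Then $d_\mu^{(r)}=\int_Z[F_r(Q)]_{|\mu|}$.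

Now $F_r(Q)=1/c(\Lambda^2Q^*)$. Let $\mathbb P$ be the bundle of lines in the fibers of $\Lambda^2Q^*|_Z$, and let $\mathcal O(-1)\subset\Lambda^2Q^*$ be the tautological line bundle on $\mathbb P$. Recall that, for the bundle of lines in a bundle of rank $w$, the push-forward of $c_1(\mathcal O(1))^{w-1+i}$ to the base is the part of degree $i$ of the inverse total Chern class. Hence
\[
d^{(r)}_\mu=\int_{\mathbb P}c_1(\mathcal O(1))^{\dim\mathbb P}.
\]
A point of $\mathbb P$ is a pair $(K,[\eta])$ with $K\subset W^*$ of dimension $r$ (the fiber of $Q^*$) and $0\ne\eta\in\Lambda^2K$. The map $\Phi(K,[\eta])=[\eta]$ to the projective space $\mathbb P(\Lambda^2W^*)$ of lines satisfies $\Phi^*\mathcal O(1)=\mathcal O(1)$. Since $r$ is even, the pairs with $\operatorname{rank}\eta=r=\dim K$ form an open dense subset of the irreducible variety $\mathbb P$. On it $K$ is the support of $\eta$, so $\Phi$ is injective there. Therefore $\Phi$ is generically finite onto its image, and the integral equals $\deg\Phi\cdot\deg\Phi(\mathbb P)>0$.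
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:formula}]
Lemma~\ref{lem:Gpos} is the first assertion. By \eqref{eq:MP} and Lemma~\ref{lem:pf}, a strict partition $\nu$ with $\ell(\nu)\le N$ occurs as follows in the classes $M_{r_j}$. If $\varepsilon=0$, it occurs exactly when $\ell(\nu)\in\{2j-1,2j\}$, i.e.\ for $j=\lceil\ell(\nu)/2\rceil$. If $\varepsilon=1$, it occurs only if $\ell(\nu)=r_j-1=2j$, i.e.\ $\ell(\nu)$ is even and $j=\ell(\nu)/2$. In either case $0\le j\le n$, and the coefficient of $P_\nu$ in $M_{r_j}$ is $(-1)^{|\nu|-d_j}G_\nu=(-1)^{|\nu|-j}G_\nu$ by \eqref{eq:parity}. By Proposition~\ref{prop:inversion} its coefficient in $S_k$ is $(-1)^{j-k}\binom jk(-1)^{|\nu|-j}G_\nu=(-1)^{|\nu|-k}\binom jkG_\nu$, as claimed.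

The polynomial $P_\nu(x_1,\dots,x_N)$ is the specialization of the symmetric function $P_\nu$, and it vanishes for $N<\ell(\nu)$; so $g_{\nu\lambda}=0$ if $\ell(\lambda)\le N<\ell(\nu)$. Hence, for $\ell(\lambda)\le N$,
\begin{equation}\label{eq:alpha}
\alpha_\lambda=\sum_\nu(-1)^{|\nu|-k}\binom{\lceil\ell(\nu)/2\rceil}kG_\nu\,g_{\nu\lambda},
\end{equation}
over all strict $\nu$ with $|\nu|=|\lambda|$ if $N$ is even, and over those of even length if $N$ is odd. This depends on $N$ only through its parity.
\end{proof}

\section{Which coefficients vanish}\label{sec:support}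

The terms of \eqref{eq:alpha} all have the same sign, so $\alpha_\lambda$ vanishes only if every term does. To decide when this happens, without computing the individual $g_{\nu\lambda}$, we compare two expansions of one product, namely $P_\delta P_1^d=s_\delta s_1^d$ for a staircase $\delta$.

\begin{lemma}\label{lem:stair}
$P_{\delta_m}=s_{\delta_m}$ for all $m\ge0$.
\end{lemma}

\begin{proof}
We have $P_\nu\in s_\nu+\sum_{\lambda<\nu}\mathbb Z s_\lambda$, where $<$ is the dominance order \cite[III.2]{Mac}. Let $\omega$ be the involution of the ring of symmetric functions with $\omega s_\lambda=s_{\lambda'}$. The function $P_\nu$ is a polynomial with rational coefficients in the functions $q_i$ defined by $\sum_iq_it^i=\prod_i\frac{1+x_it}{1-x_it}$ \cite[III.8]{Mac}. The product on the right is the product of the generating functions of the $e_i$ and the $h_i$, which $\omega$ interchanges; so $\omega q_i=q_i$ and $\omega P_\nu=P_\nu$. Hence $g_{\nu\lambda}=g_{\nu\lambda'}$. So $g_{\nu\lambda}\ne0$ implies $\lambda\le\nu$ and $\lambda'\le\nu$,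 i.e.\ $\nu'\le\lambda\le\nu$. For $\nu=\delta_m=\delta_m'$ this leaves only $\lambda=\delta_m$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:support}]
Let $N=2n$ and $\delta=\delta_{2k}$. By \eqref{eq:alpha},
\[
(-1)^{|\lambda|-k}\alpha_\lambda=\sum_\nu\binom{\lceil\ell(\nu)/2\rceil}kG_\nu\,g_{\nu\lambda},
\]
over all strict $\nu$ with $|\nu|=|\lambda|$. All terms are nonnegative integers, by Lemma~\ref{lem:Gpos}, Corollary~\ref{cor:g} and the integrality of the $g_{\nu\lambda}$. So the sum is a nonnegative integer. It is at least $1$ if and only if $g_{\nu\lambda}>0$ for some strict $\nu$ with $\lceil\ell(\nu)/2\rceil\ge k$, i.e.\ $\ell(\nu)\ge2k-1$. For strict $\nu$ this condition is equivalent to $\nu\supseteq\delta$. Indeed, the parts of $\nu$ are distinct, so $\ell(\nu)\ge2k-1$ gives $\nu_i\ge\ell(\nu)-i+1\ge2k-i$ for $i\le 2k-1$; conversely, if $k\ge1$ then $\nu\supseteq\delta$ gives $\ell(\nu)\ge\ell(\delta)=2k-1$, and for $k=0$ both conditions are empty.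

It remains to show that $g_{\nu\lambda}>0$ for some strict $\nu\supseteq\delta$ if and only if $\lambda\supseteq\delta$. Let $d\ge0$. The Pieri rule $P_\nu P_1=\sum P_{\nu^+}$, over the strict $\nu^+$ obtained from $\nu$ by adding one box \cite[III.8]{Mac}, together with $P_1=s_1$, Lemma~\ref{lem:stair} and the Pieri rule for Schur functions, gives
\[
\sum_{\nu\supseteq\delta,\ |\nu|=|\delta|+d}n_\nu P_\nu=P_\delta P_1^d=s_\delta s_1^d=\sum_{\lambda\supseteq\delta,\ |\lambda|=|\delta|+d}f^{\lambda/\delta}s_\lambda .
\]
Here $f^{\lambda/\delta}\ge1$ is the number of chains of partitions from $\delta$ to $\lambda$ adding one box at a time, and $n_\nu$ is the number of such chains of strict partitions from $\delta$ to $\nu$.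

We have $n_\nu\ge1$ for every strict $\nu\supseteq\delta$. Indeed, if $\nu\ne\delta$, let $i$ be the largest index with $\nu_i>\delta_i$ and remove a box from row $i$. The new part satisfies $\nu_i-1\ge\delta_i$, and $\nu_{i+1}=\delta_{i+1}$. If $\delta_i>0$, then $\nu_i-1\ge\delta_i>\delta_{i+1}=\nu_{i+1}$. If $\delta_i=0$, then $\nu_{i+1}=0$. In both cases the result is a strict partition containing $\delta$, and we repeat.

Comparing coefficients of $s_\lambda$, the sum $\sum_{\nu\supseteq\delta}n_\nu g_{\nu\lambda}$ over strict $\nu$ with $|\nu|=|\lambda|$ is $f^{\lambda/\delta}\geq 1$ if $\lambda\supseteq\delta$ and $0$ otherwise. All $g_{\nu\lambda}$ are nonnegative and all $n_\nu$ positive, so some $\nu\supseteq\delta$ has $g_{\nu\lambda}>0$ if and only if $\lambda\supseteq\delta$.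
\end{proof}

\begin{remark}
Evenness of $N$ is used here. For odd $N$ only strict partitions of even length enter the formula, while the chains above pass through odd lengths as well, so the product $P_\delta P_1^d$ no longer isolates the relevant $\nu$.
\end{remark}

\begin{example}\label{ex:six}
Let $N=6$ and $k=1$; we derive \eqref{eq:six}. The Pieri rule gives $c_1^m=P_1^m=\sum_{|\nu|=m}n_\nu P_\nu$, where now $n_\nu$ counts the chains of strict partitions from $\varnothing$ to $\nu$. By Theorem~\ref{thm:formula} the degree $m$ part of $s^{SM}(\Sigma^2)$ is $(-1)^{m-1}\sum_{|\nu|=m}\lceil\ell(\nu)/2\rceil\,G_\nu P_\nu$, so we compare $\lceil\ell(\nu)/2\rceil\,G_\nu$ with $n_\nu$.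

\emph{Lengths $1$ and $2$.} Here $\lceil\ell(\nu)/2\rceil=1$ and $G_\nu=\gamma_{p,q}$ for $\nu=(p,q)$ with $p>q\ge0$. Multiplying $\sum\gamma_{p,q}x^py^q=\frac{x-y}{1-x-y}$ by $1-x-y$ gives $\gamma_{1,0}=1$ and $\gamma_{p,q}=\gamma_{p-1,q}+\gamma_{p,q-1}$ for $p+q\ge2$, with $\gamma_{p,-1}=0$; moreover $\gamma_{q,q}=0$. This is the recursion for the numbers $n_{(p,q)}$, so $G_\nu=n_\nu$.

\emph{Length $3$.} In degrees at most $7$ the only strict partitions of length at least $3$ are $(3,2,1)$ and $(4,2,1)$. Now $\lceil 3/2\rceil=2$ and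
\[
2\,G_{(3,2,1)}=2(2-2+1)=2,\qquad 2\,G_{(4,2,1)}=2(\gamma_{4,2}-\gamma_{4,1}+\gamma_{2,1})=2(5-3+1)=6 .
\]
On the other side, $n_{(3,2,1)}=n_{(3,2)}=2$ and $n_{(4,2,1)}=n_{(3,2,1)}+n_{(4,2)}=2+5=7$.

So the class is $c_1-c_1^2+\cdots-c_1^6+(c_1^7-P_{(4,2,1)})+\cdots$. Finally $P_{(4,2,1)}=P_1P_{(3,2,1)}=c_1s_{(3,2,1)}$ by the Pieri rule and Lemma~\ref{lem:stair}, and
\[
s_{(3,2,1)}=\det\begin{pmatrix}c_3&c_4&c_5\\c_1&c_2&c_3\\0&1&c_1\end{pmatrix}=c_1c_2c_3-c_3^2-c_1^2c_4+c_1c_5,
\]
which gives the degree $7$ term in \eqref{eq:six}.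
\end{example}

\begin{thebibliography}{9}

\bibitem{Interp}
\emph{Exploring Interpolation Techniques in Enumerative Geometry}, \texttt{https://core.ac.uk/download/210594917.pdf}.

\bibitem{Mac}
Macdonald, \emph{Symmetric Functions and Hall Polynomials}.

\bibitem{Ohmoto}
T. Ohmoto, Math. Proc. Cambridge Philos. Soc. \textbf{140} (2006).

\end{thebibliography}

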